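# A linear order with copies in exactly the nonlow degrees

## Spectra and nonlow degrees

**Theorem 1.** There is a countable linear order $\mathcal L$, in the language $\{\prec\}$ only, with
$$\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf 0'\}.$$

Let us unpack this. A *copy* of a countably infinite structure $\mathcal A$ is a structure $\mathcal B\cong\mathcal A$ with domain $\omega$. Its degree $\deg(\mathcal B)$ is the Turing degree of its atomic diagram; for a linear order this is the degree of the set of pairs $(x,y)$ with $x\prec y$. The *spectrum* of $\mathcal A$ is
$$\mathrm{Spec}(\mathcal A)=\{\deg(\mathcal B):\mathcal B\cong\mathcal A,\ \mathcal B\text{ has domain }\omega\}.$$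
We write $X'$ for the Turing jump of $X$, $X^{(n)}$ for its $n$-th iterate, and $\mathbf d'$, $\mathbf d^{(n)}$ for the corresponding operations on degrees. Always $\mathbf d'\ge\mathbf 0'$. A degree is *low* if $\mathbf d'=\mathbf 0'$ and *nonlow* if $\mathbf d'>\mathbf 0'$. More generally $\mathbf d$ is $\mathrm{nonlow}_n$ if $\mathbf d^{(n)}>\mathbf 0^{(n)}$, so nonlow means $\mathrm{nonlow}_1$. For example $\mathbf 0$ is low and $\mathbf 0'$ is nonlow.

So the theorem promises one order type that has no copy of low degree (in particular no computable copy) and that has a copy in every nonlow degree. The question is posed in "Spectra of $\text{High}n$ and $\text{Nonlow}n$ Degrees" (http://home.gwu.edu/~harizanv/JLCfinal.pdf). For every $n\ge2$ it was known that some linear order has exactly the $\mathrm{nonlow}_n$ degrees as its spectrum; the question concerns $n=1$. The proof gives more.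

**Theorem 2.**

1. For every $n\ge1$ there is a linear order whose spectrum is exactly the set of $\mathrm{nonlow}_n$ degrees.
2. For every $n\ge1$ and every $C\ge_T\emptyset^{(n)}$ there is a linear order such that no $X$ with $X^{(n)}\le_TC$ computes a copy, and every $X$ with $X^{(n)}>_TC$ computes a copy.
3. There is a linear order $\mathcal L$, with adjacency relation $S$, such that the spectrum of $(\mathcal L,\prec,S)$ is exactly the set of all nonzero degrees.

Part 1 is uniform in $n$ and includes the cases $n\ge2$. Adjacency is defined below.

## Upward closure, and some spectra computed by hand

This first lemma lets us replace "has a copy of degree exactly $\deg(D)$" by "has a copy computable in $D$".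

**Lemma 3 (upward closure).** If $D$ computes a copy with domain $\omega$ of a linear order (possibly expanded by its adjacency relation), then there is a copy of degree $\deg(D)$.

*Proof.* Let $\mathcal B\le_TD$ be the copy. Let $\pi$ be the permutation of $\omega$ which, for each $n$, either fixes both $2n$ and $2n+1$ or swaps them, chosen so that in the image order $\pi(\mathcal B)$ we have $2n\prec2n+1\iff n\in D$. Whether to swap at $n$ is decided by asking $\mathcal B$ which of $2n,2n+1$ is smaller and asking $D$ whether $n\in D$. Hence $\pi\le_TD$, and so $\pi(\mathcal B)\le_TD$. Conversely $D\le_T\pi(\mathcal B)$, because $n\in D$ is read off from the pair $2n,2n+1$. $\square$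

Let $\eta$ be the order type of $\mathbb Q$. It has a computable copy, so by Lemma 3 its spectrum consists of all degrees. The same holds for any order with a computable copy. So the $\mathcal L$ we want must be built from non-computable data, but data that every nonlow degree can handle. The target set is at least upward closed, as it must be: if $\mathbf d'>\mathbf 0'$ and $\mathbf e\ge\mathbf d$, then $\mathbf e'\ge\mathbf d'>\mathbf 0'$.

## Adjacency, blocks and labelled orders

**Definition (adjacency).** For a linear order $M$, $S_M(x,y)$ holds iff $x<_My$ and nothing lies strictly between $x$ and $y$.

The statement $\neg S_M(x,y)$ says that $x\not<_My$ or some $z$ satisfies $x<_Mz<_My$; this is c.e. in $M$. So $S_M$ is co-c.e. in $M$, and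
$$M\le_TX\quad\Longrightarrow\quad M\oplus S_M\le_TX'.\tag{1}$$

**Definition (block).** A *block* of $M$ is a maximal set of elements that are pairwise at finite distance.

The order $\omega$ is one infinite block. In $\eta$ all blocks are singletons. The order $\eta+3+\eta$ has one block of size $3$, and its other blocks are singletons.

**Definition (labelled order).** A *labelled order* $(B,n)$ is a linear order $B$ with a function $n:B\to\{2,3,4,\dots\}$. Put
$$\Lambda(B,n)=\sum_{b\in B}(\eta+n(b)+\eta).\tag{2}$$

If $B=\{b_0<b_1\}$ with labels $2$ and $5$, then $\Lambda(B,n)=\eta+2+\eta+\eta+5+\eta\cong\eta+2+\eta+5+\eta$. In general, the blocks of $\Lambda(B,n)$ are the displayed finite pieces $n(b)$ together with singletons, namely the elements of the copies of $\eta$, which are adjacent to nothing. All blocks are finite. An isomorphism of labelled orders is required to preserve labels; a copy with domain $\omega$ is $Y$-computable if its order and its labels both are.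

**Lemma 4 (direct presentation).** If $(B,n)$ has a $Y$-computable copy with domain $\omega$, then $\Lambda(B,n)$ has a copy $M$ with domain $\omega$ and $M\oplus S_M\le_TY$.

*Proof.* Use points $(b,0,r)$ and $(b,2,r)$ for $r\in\mathbb Q$ and points $(b,1,i)$ for $i<n(b)$, ordered first by $b$ in $B$ and then lexicographically. The set of points is an infinite $Y$-computable set, and the order is $Y$-computable. The adjacent pairs are exactly $(b,1,i),(b,1,i+1)$ with $i+1<n(b)$, so adjacency is $Y$-computable too. Renumber by $\omega$. $\square$

We also need shuffles. Let $T$ be a countable nonempty set of labelled orders. A *shuffle* of $T$ is a sum $\sum_{q\in\mathbb Q}E_{\kappa(q)}$ of members of $T$ in which each member is used on a dense set of $q$, that is, in every open interval of $\mathbb Q$. For example, the shuffle of two one-point orders labelled $2$ and $3$ is $\mathbb Q$ with both labels occurring densely. The shuffle is unique up to isomorphism by back-and-forth. Given two assignments of members of $T$ to rationals as above, extend a finite order-preserving, type-preserving partial map of $\mathbb Q$ to one more $q$ by choosing, in the open interval where the image must lie, a rational of the same type; it exists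 by density. Extend the inverse in the same way. The limit is an automorphism of $\mathbb Q$ that matches the types, and the summands are then matched one by one.

## Removing the jump from Theorem 1

Statement (1) says what an $X$-computable copy gives to $X'$. Conversely, we shall prove a jump inversion lemma: if $X'$ computes $(B,n)$, then $X$ computes a copy of $\Lambda(B,n)$. Granting this, Theorem 1 follows if, for $C=\emptyset'$, we find a labelled order $(B_C,n_C)$ such that

- $\Lambda(B_C,n_C)$ has no copy $M$ with $M\oplus S_M\le_TC$;
- every $Y$ with $Y\ge_TC$ and $Y\not\le_TC$ computes a copy of $(B_C,n_C)$.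

Indeed, if $X$ is low, then $X'\le_TC$, and the first item together with (1) forbids an $X$-computable copy. If $X$ is nonlow, apply the second item to $Y=X'$. No jump appears in the two items, and we shall achieve them for every oracle $C$.

The two items pull against each other. By Lemma 4, if $C$ itself computed a copy of $(B_C,n_C)$, the first item would fail. So the algorithm for the second item must use in an essential way that $Y$ is not computable from $C$.

## Jump inversion for $\Lambda(B,n)$

Recall the limit lemma: a function $f$ satisfies $f\le_TX'$ iff there is an $X$-computable $f(b,s)$ with $\lim_sf(b,s)=f(b)$ for each $b$.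

First take $B$ to be one point with label approximated by $2,3,2,2,2,\dots$. When the label changes from $2$ to $3$ we could add a point to our block, but when it changes back we cannot remove one. What we can do is to abandon the block: declare everything built so far to be part of the left copy of $\eta$, from now on insert points between all its neighbours, and start a fresh block on the right. After the last change, the final block survives and the result is $\eta+2+\eta$. With many points in $B$, an abandoned piece must be absorbed by a neighbouring piece, and we have to be sure that no element is passed on for ever. Absorption by pieces of smaller index ensures this.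

**Lemma 5 (jump inversion).** Let $B$ be a linear order with domain $\omega$ and $n:\omega\to\{2,3,\dots\}$, both computable in $X'$. Then $\Lambda(B,n)$ has an $X$-computable copy.

*Proof.*

**Step 1: approximations.** This step fixes guesses at $(B,n)$ and measures how far two successive guesses agree. By the limit lemma, fix $X$-computable approximations $<_s$ to $<_B$ (with $b\not<_sb$ always) and $n_s\ge2$ to $n$. For $s\ge1$ let $k_s$ be the largest $k$ with $1\le k\le s$ such that $<_s$ is a strict linear order on $\{0,\dots,k-1\}$; $k=1$ always qualifies. Put $k_0=0$. Let $m_s$ be the largest $m\le\min(k_s,k_{s-1})$ such that $<_s$ and $<_{s-1}$ agree on $\{0,\dots,m-1\}$ and $n_s,n_{s-1}$ agree there.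

For every $b$ there is $s_b$ such that for all $s\ge s_b$ we have $m_s>b$, and the approximations on $\{0,\dots,b\}$ are correct at $s$ and at $s-1$. To see this, choose $s_b\ge b+2$ so large that the approximations on $\{0,\dots,b\}$ are correct from stage $s_b-1$ on. Then for $s\ge s_b$ both $k_s$ and $k_{s-1}$ are at least $b+1$, the guesses agree on $\{0,\dots,b\}$, and $m_s\ge b+1$.

**Step 2: the construction.** This step builds the copy as a union of finite orders $K_0=\emptyset\subseteq K_1\subseteq\cdots$. At the end of stage $s$, $K_s$ is partitioned into convex *units* $U^s_b$ for $b<k_s$, which are ordered as the $b$'s are by $<_s$. Each unit consists of a nonempty left part, then a *current block* $P^s_b$ of $n_s(b)$ consecutive elements, then a nonempty right part. The *owner* of an element is the index of its unit.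

Stage $s\ge1$, with $m=m_s$, does the following.

1. Units $b<m$ are kept, and units $b\ge m$ are discarded. If $m\ge1$, the elements of a discarded unit join the right part of the nearest kept unit to its left; if there is no kept unit to its left, they join the left part of the leftmost kept unit. If $m=0$, form unit $0$ as follows: its left part is all of $K_{s-1}$ followed by one new element, then comes a block of $n_s(0)$ new elements, then one new element as right part.
2. For $b=\max(m,1),\dots,k_s-1$ in turn, create unit $b$ from new elements: one left element, $n_s(b)$ block elements, one right element. Place it between the existing units as $<_s$ prescribes.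
3. In each unit, add a new least element and a new greatest element, and insert a new element between any two neighbouring elements of the unit that are not both in its current block.

These actions make sense. The kept units were ordered by $<_{s-1}$, which agrees with $<_s$ on $\{0,\dots,m-1\}$; they stay convex, because discarded units lying between two kept ones all go to the left one of the two. Their blocks have $n_{s-1}(b)=n_s(b)$ elements. In item 2, $<_s$ is a linear order on $\{0,\dots,k_s-1\}$, so the place of the new unit is determined.

Number the elements of $K=\bigcup_sK_s$ in order of creation. New elements appear at each stage, so $K$ has domain $\omega$. The order of two elements is fixed once both exist, so $K$ is $X$-computable.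

**Step 3: every element settles.** This step shows that $K$ splits into limits of units. The owner of an element never increases: if an element with owner $b\ge m$ has its unit discarded, then its new owner is less than $m\le b$, or is $0$ if $m=0$. So each element has a final owner. For $s\ge s_b$ we have $b<m_s\le k_{s-1}$, so unit $b$ exists at the end of stage $s-1$ and is kept at stage $s$. Hence from then on $P^s_b=P_b$ is constant, with $n(b)$ elements, and $U^s_b$ increases with $s$ to a set $U_b$. An element with final owner $b$ lies in $U_b$, and an element that is once in $U_b^s$ with $s\ge s_b$ has owner $b$ for ever. So $K=\bigsqcup_bU_b$. If $b<_Bb'$, then at all late stages $b<_sb'$ and $U_b^s<U_{b'}^s$; therefore $U_b<U_{b'}$.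

**Step 4: the shape of $U_b$.** It remains to show $U_b\cong\eta+n(b)+\eta$. After stage $s_b$ nothing is inserted inside $P_b$: item 1 inserts nothing inside a kept unit, item 2 places new units between units, and item 3 spares neighbours in the current block. So the elements of $P_b$ are consecutive in $K$. Let $L$ be the set of elements of $U_b$ below $P_b$. It is nonempty. It has no least element, as item 3 adds a new least element to the unit at each stage. Let $x\in L$. Its right neighbour in the unit at a late stage is either in $L$ or is the least element of $P_b$; in both cases the two are not both in the block, so a new element is inserted between them. In the first case this shows that $L$ is dense, and in the second that $L$ has no greatest element. By Cantor's theorem $L\cong\eta$. The right part is treated in the same way.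

Thus $K\cong\sum_{b\in B}(\eta+n(b)+\eta)=\Lambda(B,n)$. $\square$

## One counter per opponent, and why it fails

Fix an oracle $C\subseteq\omega$. An *opponent* is a pair $(M_j,S_j)$ of $C$-computable relations that might be a copy of our order together with its adjacency. Against opponent $j$ we use labelled pieces that start with the label $j+4$, which is used for nothing else. The sensible first attempt is to let the pieces for $j$ be the labelled orders with labels
$$j+4,\ \underbrace{2,2,\dots}_{a},\ 3$$
and to let $a$ range over a family $F_j$. We watch the first block of size $j+4$ in $M_j$ and the next block to its right with at least $3$ elements, and we count the $2$-element blocks seen so far between them. Call this count $W[s]$, and assume that the two blocks being watched no longer change. We also look at no more than one additional number per stage, so that $W$ rises by at most $1$ per stage. (That $W$ never decreases will be proved for the final version.) If $M_j$ is a true copy, then $W$ converges to the number $a$ belonging to an actual piece. So put $F_j=\omega\setminus\{\lim_sW[s]\}$ if this limit exists and is finite, and $F_j=\omega$ otherwise.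

For one opponent, or finitely many, this is easy but of no use. We can pick one value per opponent by hand, and a shuffle of finitely many labelled pieces of this kind is computable, so by Lemma 4 the resulting order has all degrees in its spectrum. The difficulty lies in the uniformity: $Y$ must enumerate all pieces for all $j$ without knowing the limits.

Note that the infinite value $a=\omega$ must not be in $F_j$ when the watched blocks are stable. If it were allowed whenever $W\to\infty$, a true copy could have an infinite piece as its watched piece; then $W\to\infty$, and there would be no contradiction.

Now let $Y$ enumerate a piece as follows. It keeps a number $p(s)$ of $2$'s, starting with $p(s_0)=v$. Points cannot be withdrawn, so $p$ can only grow. If $W[s]=p(s-1)$, then $p$ must move to some larger value, for otherwise it might end at $\lim_sW[s]$. The amount of the move may depend on $Y$, say $1+Y(c)$ for the next unused bit $c$. In all other cases $p$ stays.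

Here is the exact point at which this stops. Suppose $W\to\infty$ and $v\ge W[s_0+1]$. Then $p(s)>W[s]$ for all $s>s_0$. At $s=s_0+1$ this holds because $p$ moves above $v$ if $v=W[s_0+1]$. If $p(s-1)>W[s-1]$, then $p(s-1)\ge W[s-1]+1\ge W[s]$; in case of equality $p$ moves up at stage $s$, so $p(s)>W[s]$ in either case. Hence $p\to\infty$, and we produce a piece with $a=\omega\notin F_j$. This happens whatever $Y$ is and by whatever amounts $p$ moves. Such opponents exist: take a computable presentation, with computable adjacency, of
$$\sum_{i\in\omega}\Big((i+4)+\eta+\sum_{r\in\omega}(2+\eta)+3+\eta\Big).$$
At any index $j$ that it has in the list, its unique block of size $j+4$ is followed by infinitely many $2$-blocks before the next block of size at least $3$. As all blocks are finite, the watched blocks stabilize, and $W\to\infty$.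

What went wrong is that the values of one counter are linearly ordered. A count on its way to $\pi+2$ passes through $\pi+1$, so an opponent can catch $p$ without revealing which of the two values $p$ has chosen. If instead $p$ chose between two *incomparable* values, a nondecreasing count could reach only one of them. To catch $p$ again and again, the opponent would have to guess each bit of $Y$ correctly, and so $C$ could compute $Y$. Therefore we use two counters.

## Two counters: how an opponent is observed

Fix an oracle $C$. Let $(M_j,S_j)_{j\in\omega}$ list all pairs of partial $C$-computable functions $\omega^2\to\{0,1\}$, viewed as binary relations. Pairs in $(\omega+1)^2$ are ordered coordinatewise.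

**Definition (observed part).** Let $k(j,s)$ be the largest $k\le s$ such that

- all values $M_j(x,y),S_j(x,y)$ with $x,y<k$ converge within $s$ steps;
- $M_j$ is a strict linear order on $\{0,\dots,k-1\}$;
- for $x,y<k$, $S_j(x,y)=1$ implies $x<_{M_j}y$ with no $z<k$ strictly between.

A $k$ that qualifies at $s$ also qualifies at $s+1$, so $k(j,s)$ is nondecreasing in $s$.

**Definition ($k$-block).** A *$k$-block* is a class of the equivalence relation on $\{0,\dots,k-1\}$ generated by $S_j$.

By the third condition a $k$-block is convex in $M_j\restriction k$. If $k\le k'$, each $k$-block is contained in a $k'$-block. For example, let $k=3$, $0<_{M_j}1<_{M_j}2$, and let $S_j$ hold only of $(0,1)$. The $3$-blocks are $\{0,1\}$ and $\{2\}$. If then $3$ appears above $2$ with $S_j(2,3)=1$, the $4$-blocks are $\{0,1\}$ and $\{2,3\}$.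

**Definition ($\Gamma_j$ and $W_j$).** With $k=k(j,s)$, let $\Gamma_j[s]=(\beta_1,\beta_2,\beta_3)$, where

- $\beta_1$ is the $k$-block of the least number $x<k$ whose $k$-block has exactly $j+4$ elements;
- $\beta_2$ is the leftmost $k$-block with at least $3$ elements to the right of $\beta_1$;
- $\beta_3$ is the leftmost $k$-block with at least $3$ elements to the right of $\beta_2$.

If some $\beta_i$ does not exist, $\Gamma_j[s]$ is "undefined", which we treat as a value. If $\Gamma_j[s]$ is defined, let $W_j[s]=(a,b)$, where $a$ is the number of $2$-element $k$-blocks between $\beta_1$ and $\beta_2$, and $b$ is the number of those between $\beta_2$ and $\beta_3$.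

The maps $(j,s)\mapsto\Gamma_j[s],W_j[s]$ are $C$-computable.

The next lemma says that, while the watched blocks stay put, the counts never go down. A priori a $2$-element $k$-block could grow to a larger one and drop out of the count; the words "at least $3$" in the definition of $\beta_2,\beta_3$ prevent this.

**Lemma 6 (monotonicity).** If $s<s'$ and $\Gamma_j[s]=\Gamma_j[s']$ is defined, then $W_j[s]\le W_j[s']$.

*Proof.* Let $\delta$ be a $2$-element $k(j,s)$-block between $\beta_1$ and $\beta_2$, and let $\delta'\supseteq\delta$ be the $k(j,s')$-block containing it. Suppose $\delta'\ne\delta$. Then $\delta'$ has at least $3$ elements. As $\beta_1$ and $\beta_2$ are themselves $k(j,s')$-blocks and do not contain $\delta$, the block $\delta'$ is disjoint from both; being convex, it lies between them. This contradicts the choice of $\beta_2$ at stage $s'$. So $\delta$ is still a $2$-element block at $s'$, and distinct blocks stay distinct. Hence the first coordinate does not decrease. For the second, repeat the argument with $\beta_2,\beta_3$ in place of $\beta_1,\beta_2$. $\square$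

## The families $\mathcal F_j$ and the order $\mathcal L_C$

**Definition ($\mathcal F_j\subseteq(\omega+1)^2$).**

- *Case I:* $\Gamma_j[s]\ne\Gamma_j[s-1]$ for infinitely many $s$. Put $\mathcal F_j=\{(\omega,\omega)\}$.
- *Case II:* $\Gamma_j[s]$ is eventually constant. If $W_j[s]$ is eventually defined and converges to some $w_j\in\omega^2$, put $\mathcal F_j=\omega^2\setminus\{w_j\}$. Otherwise put $\mathcal F_j=\omega^2$.

Always $\mathcal F_j\ne\emptyset$. Case I is there because each change of $\Gamma_j$ may reset the counts, and then Lemma 6 gives nothing. We shall see that a true copy is never in Case I.

**Definition ($E_j$ and $\mathcal L_C$).** For $a,b\le\omega$ let $E_j(a,b)$ be the labelled order with the successive labels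
$$j+4,\ \underbrace{2,2,\dots}_{\text{order type }a},\ 3,\ \underbrace{2,2,\dots}_{\text{order type }b},\ 3.\tag{3}$$
Let $(B_C,n_C)$ be the shuffle of $\{E_j(p):j\in\omega,\ p\in\mathcal F_j\}$, and let $\mathcal L_C=\Lambda(B_C,n_C)$.

For example, $E_0(1,2)$ has labels $4,2,3,2,2,3$. The label $j+4\ge4$ differs from $2$, from $3$, and from $j'+4$ for $j'\ne j$. So the blocks of $\mathcal L_C$ of size $j+4$ are exactly the opening blocks of components $E_j(p)$ with $p\in\mathcal F_j$.

## No copy of $(\mathcal L_C,S)$ below $C$

**Proposition 7.** There is no copy $M\cong\mathcal L_C$ with domain $\omega$ and $M\oplus S_M\le_TC$.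

*Proof.* Suppose there is one. Then $(M,S_M)=(M_j,S_j)$ for some $j$.

**Step 1: observed blocks converge to true blocks.** This step compares what is observed with the truth. Every $k$ satisfies the three conditions in the definition of the observed part at all late stages, so $k(j,s)\to\infty$. Each $k$-block is a subset of a block of $M$ (a *true block*), since elements linked by adjacencies are at finite distance. All true blocks are finite. Once all elements of a true block are below $k$, all adjacencies within it are seen, and it is a $k$-block. So each element's $k$-block equals its true block for all large $k$.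

**Step 2: $\Gamma_j[s]$ is eventually constant and is correct.** This step puts us in Case II. Since $\mathcal F_j\ne\emptyset$, there are true blocks of size $j+4$, and they are the opening blocks of components $E_j(p)$ with $p\in\mathcal F_j$. Let $x^*$ be the least number whose true block has size exactly $j+4$. For large $k$ all numbers $x\le x^*$ have $k$-block equal to their true block, so $\beta_1$ is the true block $\beta_1^*$ of $x^*$. Say it opens the component $E_j(a^*,b^*)$, with $(a^*,b^*)\in\mathcal F_j$. Let $\beta_2^*,\beta_3^*$ be the two true $3$-element blocks of this component, from left to right. Between $\beta_1^*$ and $\beta_2^*$, and between $\beta_2^*$ and $\beta_3^*$, all true blocks have size at most $2$, even if $a^*$ or $b^*$ is infinite. So all $k$-blocks there have size at most $2$. Once $\beta_2^*$ and $\beta_3^*$ have appeared as $k$-blocks, we have $\beta_2=\beta_2^*$ and $\beta_3=\beta_3^*$ from then on.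

**Step 3: the counts converge to a forbidden pair.** This step derives the contradiction. By Step 2, Case II holds. So $\mathcal F_j\subseteq\omega^2$, and $a^*,b^*$ are finite. At late stages, a $2$-element $k$-block between $\beta_1^*$ and $\beta_2^*$ is contained in a true block of size at most $2$, so it is a true $2$-block. Conversely each of the $a^*$ true $2$-blocks there is a $k$-block for all large $k$. The second gap is treated in the same way. Hence $W_j[s]\to(a^*,b^*)$, that is, $w_j=(a^*,b^*)\notin\mathcal F_j$. But $(a^*,b^*)\in\mathcal F_j$. $\square$

## Enumerating $\mathcal F_j$ from any $Y\ge_TC$ not computable in $C$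

**Proposition 8.** If $Y\ge_TC$ and $Y\not\le_TC$, then $(B_C,n_C)$ has a $Y$-computable copy with domain $\omega$.

*Proof.*

**Step 1: the approximations $p_i$.** This step defines the candidates for members of the families. For each index $i=(j,v,s_0)\in\omega\times\omega^2\times\omega$ define $Y$-computably $p_i(s)\in\omega^2$ and $c_i(s)\in\omega$ for $s\ge s_0$. Here $p_i$ is the current pair, and $c_i$ is the next bit of $Y$ to be used. Put $p_i(s_0)=v$ and $c_i(s_0)=0$. For $s>s_0$:

- (a) if $\Gamma_j[s]\ne\Gamma_j[s-1]$, put $p_i(s)=p_i(s-1)+(1,1)$ and $c_i(s)=c_i(s-1)$;
- (b) otherwise, if $W_j[s]$ is defined and equals $p_i(s-1)$, add $(1,0)$ to $p_i$ if $Y(c_i(s-1))=0$, add $(0,1)$ if $Y(c_i(s-1))=1$, and increase $c_i$ by $1$;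
- (c) otherwise nothing changes.

The pair $p_i(s)$ never decreases in either coordinate. Let $\bar p_i=\lim_sp_i(s)\in(\omega+1)^2$.

Here is a short run with $\Gamma_j$ constant, $v=(0,0)$, $s_0=0$ and $Y(0)=0$. If $W_j[1]=(0,0)$, rule (b) moves $p_i$ to $(1,0)$. If next $W_j[2]=(0,1)$, the opponent has guessed wrongly: $W_j$ stays at or above $(0,1)$ and so never equals $(1,0)$, and $p_i$ rests at $(1,0)$ for ever. If instead $W_j[2]=(1,0)$, the opponent has caught $p_i$, but it has also revealed that $Y(0)=0$.

**Step 2: the claim and Case I.** We claim that for each $j$
$$\{\bar p_i:i=(j,v,s_0)\}=\mathcal F_j.\tag{4}$$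
In Case I, rule (a) acts infinitely often for each such $i$, so every $\bar p_i$ equals $(\omega,\omega)$, and (4) holds. The next two steps treat Case II.

**Step 3: in Case II every $\bar p_i$ is in $\mathcal F_j$.** This is the step that uses $Y\not\le_TC$. Let $s_1\ge s_0$ be such that $\Gamma_j$ is constant from $s_1$ on, and let $c=c_i(s_1)$.

Suppose that $p_i$ changes infinitely often. Let $t_0<t_1<\cdots$ be the stages greater than $s_1$ at which it changes. All these changes are by rule (b). So $W_j$ is sometimes defined after $s_1$; hence the constant value of $\Gamma_j$ is not "undefined", $W_j[s]$ is defined for all $s\ge s_1$, and by Lemma 6 it is nondecreasing there. With $\pi_k=p_i(t_k-1)$ we have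
$$W_j[t_k]=\pi_k,\qquad \pi_{k+1}=p_i(t_k)=\begin{cases}\pi_k+(1,0)&\text{if }Y(c+k)=0,\\ \pi_k+(0,1)&\text{if }Y(c+k)=1.\end{cases}\tag{5}$$
From the finite information $s_1,\pi_0,c$ and $Y\restriction c$, the oracle $C$ computes $Y$ as follows. Given $\pi_k$, search for a stage $s>s_1$ with
$$W_j[s]\in\{\pi_k+(1,0),\ \pi_k+(0,1)\}.$$
Such a stage exists: at $s=t_{k+1}$ we have $W_j[s]=\pi_{k+1}$ by (5). The two displayed pairs are incomparable, and $W_j$ is nondecreasing from $s_1$ on, so $W_j$ takes only one of them as a value after $s_1$. That one is $\pi_{k+1}$. So whichever stage the search finds gives $\pi_{k+1}$, and by (5) it gives $Y(c+k)$. Continue with $\pi_{k+1}$. Thus $Y\le_TC$, a contradiction.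

Hence $p_i$ is eventually constant, and $\bar p_i\in\omega^2$. Suppose $w_j$ exists and $\bar p_i=w_j$. Then for all large $s$ we have $\Gamma_j[s]=\Gamma_j[s-1]$ and $W_j[s]=w_j=p_i(s-1)$, so rule (b) changes $p_i$ at stage $s$, a contradiction. Therefore $\bar p_i\in\mathcal F_j$.

**Step 4: in Case II every $v\in\mathcal F_j$ is attained.** This step shows that nothing is missed. Note $v\in\omega^2$, so $v$ may be used in an index. From some stage on $\Gamma_j$ is constant, and from then on $W_j$ is either always undefined, or always defined and nondecreasing. If $W_j[s]=v$ for infinitely many $s$, then by monotonicity $W_j$ converges to $v$, so $v=w_j\notin\mathcal F_j$, a contradiction. So there is $s_0$ such that for all $s>s_0$ we have $\Gamma_j[s]=\Gamma_j[s-1]$ and it is not the case that $W_j[s]$ is defined and equal to $v$. For $i=(j,v,s_0)$ neither (a) nor (b) ever acts, and $\bar p_i=v$. This proves (4).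

**Step 5: presenting the labelled order.** This step turns the approximations into a copy. We need a computable map $g$ from $\mathbb Q$ to the set of indices, with every fibre dense. One such map sends $q$ to the exponent $e$ of $2$ in the denominator of $q$ in lowest terms, followed by a computable bijection from $\omega$ to the set of indices. The fibre of $e$ contains all $u/(2^e3^k)$ with $u$ coprime to $6$; consecutive integers coprime to $6$ differ by at most $4$, so these fractions have gaps of at most $4/(2^e3^k)$ for each $k$, and the fibre is dense.

Write $g(q)=i=(j,v,s_0)$, and present $\sum_{q\in\mathbb Q}E_j(\bar p_i)$ by the following points: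

- a point $(q,0)$ labelled $j+4$;
- points $(q,1,k)$ labelled $2$, enumerated when the first coordinate of some $p_i(s)$ exceeds $k$;
- a point $(q,2)$ labelled $3$;
- points $(q,3,k)$ labelled $2$, enumerated when the second coordinate of some $p_i(s)$ exceeds $k$;
- a point $(q,4)$ labelled $3$.

All points are ordered lexicographically. The set of points is $Y$-c.e. and infinite, and the order and the labels are computable from the names of the points. Listing the points without repetition relative to $Y$ gives a $Y$-computable copy with domain $\omega$. The number of points $(q,1,k)$ is the first coordinate of $\bar p_i$, in order type $\omega$ if it is infinite, and similarly for $(q,3,k)$; so the part over $q$ is $E_j(\bar p_i)$. By (4), exactly the types $E_j(p)$ with $p\in\mathcal F_j$ occur, and each occurs on a dense set of $q$, since this set contains a fibre of $g$. So this is a shuffle of the types defining $(B_C,n_C)$, and by uniqueness of the shuffle it is isomorphic to $(B_C,n_C)$. $\square$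

## Proof of Theorem 1: the oracle $C=\emptyset'$

Let $C=\emptyset'$ and $\mathcal L=\mathcal L_C$.

**No low degree.** Suppose $X$ computes a copy $M$ and $X'\le_T\emptyset'$. By (1), $M\oplus S_M\le_TX'\le_T\emptyset'=C$. This contradicts Proposition 7.

**Every nonlow degree.** Let $X'>_T\emptyset'$ and put $Y=X'$. Then $Y\ge_TC$ and $Y\not\le_TC$. By Proposition 8, $(B_C,n_C)$ has an $X'$-computable copy with domain $\omega$. By Lemma 5, $\mathcal L=\Lambda(B_C,n_C)$ has an $X$-computable copy. By Lemma 3, $\deg(X)\in\mathrm{Spec}(\mathcal L)$.

Since every degree is low or nonlow, $\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf 0'\}$. $\blacksquare$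

## Iterated jumps and the order with adjacency

To reach $\mathrm{nonlow}_n$ for $n>1$ we lower the complexity of copies by one jump at a time. For an infinite linear order $A$ let
$$D(A)=\sum_{a\in A}(\eta+2+\eta),$$
which is $\Lambda(A,n)$ with $n\equiv2$. For example $D(\omega)=\eta+2+\eta+2+\eta+\cdots$, after merging adjacent copies of $\eta$.

**Lemma 9** (cf. Downey–Knight). For an infinite linear order $A$, $D(A)$ has a $Z$-computable copy iff $A$ has a $Z'$-computable copy. Hence $D^m(A)$ has an $X$-computable copy iff $A$ has an $X^{(m)}$-computable copy.

*Proof.* If $A$ has a $Z'$-computable copy, apply Lemma 5 with $n\equiv2$. Conversely, let $M\cong D(A)$ be $Z$-computable. By (1), $S_M\le_TZ'$, so the set $\{x:\exists y\,S_M(x,y)\}$ is $Z'$-c.e. It consists of the left element of each displayed $2$. So it is infinite, and ordered by $M$ it is isomorphic to $A$. Listing it without repetition relative to $Z'$ gives a $Z'$-computable copy of $A$.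

The last statement follows by induction on $m$, for all $X$ and all infinite $A$ at once; for $m=0$ it is trivial. For $m\ge1$: $D(D^{m-1}(A))$ has an $X$-computable copy iff $D^{m-1}(A)$ has an $X'$-computable copy iff $A$ has an $(X')^{(m-1)}$-computable copy, and $(X')^{(m-1)}=X^{(m)}$. $\square$

**Proof of Theorem 2, part 2.** Let $n\ge1$ and $C\ge_T\emptyset^{(n)}$, and take $D^{n-1}(\mathcal L_C)$. By Lemma 9, $X$ computes a copy of it iff $X^{(n-1)}$ computes a copy of $\mathcal L_C$.

Suppose $X^{(n)}\le_TC$. A copy $M\le_TX^{(n-1)}$ of $\mathcal L_C$ would, by (1) applied to $X^{(n-1)}$, satisfy $M\oplus S_M\le_TX^{(n)}\le_TC$. This contradicts Proposition 7. So $X$ computes no copy of $D^{n-1}(\mathcal L_C)$.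

Suppose $X^{(n)}>_TC$. Proposition 8 with $Y=X^{(n)}=(X^{(n-1)})'$ gives a copy of $(B_C,n_C)$ computable in $(X^{(n-1)})'$. Lemma 5 applied to $X^{(n-1)}$ gives an $X^{(n-1)}$-computable copy of $\mathcal L_C$. So $X$ computes a copy of $D^{n-1}(\mathcal L_C)$. $\blacksquare$

**Proof of Theorem 2, part 1.** Take $C=\emptyset^{(n)}$ in part 2. Always $X^{(n)}\ge_T\emptyset^{(n)}$, so for each $X$ either $X^{(n)}\le_TC$ or $X^{(n)}>_TC$. Hence $X$ computes a copy iff $\deg(X)$ is $\mathrm{nonlow}_n$. By Lemma 3 the spectrum is exactly the set of $\mathrm{nonlow}_n$ degrees. $\blacksquare$

**Proof of Theorem 2, part 3.** Take $C=\emptyset$ and $\mathcal L=\mathcal L_\emptyset$. By Proposition 7, $(\mathcal L,\prec,S)$ has no computable copy, so $\mathbf 0$ is not in its spectrum. Let $Y$ be noncomputable. Then $Y\ge_T\emptyset$ and $Y\not\le_T\emptyset$, so by Proposition 8 there is a $Y$-computable copy of $(B_\emptyset,n_\emptyset)$. By Lemma 4 there is a copy $M$ of $\Lambda(B_\emptyset,n_\emptyset)=\mathcal L$ with $M\oplus S_M\le_TY$. By Lemma 3, in the version with adjacency, $\deg(Y)$ is in the spectrum of $(\mathcal L,\prec,S)$. $\blacksquare$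

Part 3 keeps $S$ in the language. It does not address whether a pure linear order can have exactly the nonzero degrees as its spectrum.
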